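\title{The commensurator of a uniform tree lattice is not virtually simple}

\begin{abstract}
Let $T$ be the $k$-regular tree, $k\ge 3$, let $\Gamma$ be a uniform lattice in $\operatorname{Aut}(T)$, let $C$ be its commensurator, and let $C^+$ be the subgroup of $C$ that preserves the bipartition of $T$. We show that $C^+$ is not simple. Counting the composition factors of monodromy groups of finite coverings gives a homomorphism from $C$ to the free abelian group on the finite simple groups. We determine its image, which is free abelian of infinite rank. Hence no subgroup of finite index in $C$ is simple, perfect or finitely generated.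
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k\ge3$, let $T$ be the $k$-regular tree and let $A=\operatorname{Aut}(T)$. We give $A$ its usual locally compact topology, in which the pointwise stabilizers of finite sets of vertices form a basis of neighborhoods of the identity; vertex stabilizers are compact and open. The vertices of $T$ fall into two classes, two vertices lying in the same class when their distance is even. The automorphisms that preserve both classes form a subgroup $A^+$ of index two, which is also the subgroup generated by the pointwise stabilizers of edges. An automorphism that fixes a vertex lies in $A^+$. By a theorem of Tits, $A^+$ is simple.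

A \emph{uniform lattice} is a discrete cocompact subgroup $\Gamma\le A$. Since vertex stabilizers in $A$ are compact and open, this means that $\Gamma$ has finite vertex stabilizers and finitely many orbits of vertices. Two subgroups of a group are \emph{commensurable} if their intersection has finite index in both. This is an equivalence relation preserved by conjugation, and the \emph{commensurator}
\[
C=C(\Gamma)=\{g\in A : g\Gamma g^{-1}\text{ and }\Gamma\text{ are commensurable}\}
\]
is the stabilizer of the class of $\Gamma$. It consists of the automorphisms of $T$ that conjugate some subgroup of finite index in $\Gamma$ onto another one. We use the following known fact.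
\begin{equation}\label{eq:fact}
\text{Any two uniform lattices in $A$ are commensurable after conjugation in $A$.}
\end{equation}
So $C$ does not depend on $\Gamma$ up to conjugation: it is a group attached to the number $k$ alone. Let $C^+=C(\Gamma)^+=C\cap A^+$, a subgroup of index two in $C$. The question whether $C^+$ is simple is posed as an open problem in \cite{SR}.

One might well expect a positive answer. The group $A^+$ is simple and nonabelian, so no nonzero homomorphism from $C^+$ to an abelian group comes from the ambient group. The one homomorphism that every commensurator carries is the ratio of indices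
\[
g\longmapsto \frac{[\Gamma:\Delta]}{[\Gamma:g\Delta g^{-1}]}\in\mathbb{Q}_{>0},\qquad \Delta=\Gamma\cap g^{-1}\Gamma g .
\]
It can be nontrivial: in the group of affine maps of $\mathbb{Q}$, the map $x\mapsto 2x$ conjugates the group $\mathbb{Z}$ of integral translations onto $2\mathbb{Z}$, and the ratio is $1/2$. For a uniform tree lattice, however, a count of vertices shows that the ratio is always $1$ (Lemma~\ref{lem:inL}). Nevertheless the answer is negative.

\begin{theorem}\label{thm:A}
For every $k\ge3$ there is a surjective homomorphism $C^+\to\mathbb{Z}$ whose kernel contains a uniform lattice. Hence $C^+$ is not simple.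
\end{theorem}

The homomorphism is one coordinate of a refinement of the ratio of indices. Let $\mathcal{S}$ be the set of isomorphism classes of finite simple groups, including the cyclic groups $C_p$ of prime order, and let $\mathbb{Z}[\mathcal{S}]$ be the free abelian group on $\mathcal{S}$. Let $\lambda\colon\mathbb{Z}[\mathcal{S}]\to\mathbb{Q}_{>0}$ be the homomorphism with $\lambda([S])=|S|$, and let $L=\ker\lambda$. For an integer $n\ge1$ and a nonabelian finite simple group $S$ put
\[
\ell(n)=\sum_p v_p(n)\,[C_p],\qquad e_S=[S]-\ell(|S|),
\]
where $v_p(n)$ is the exponent of the prime $p$ in $n$. Then $\lambda(\ell(n))=n$, so $e_S\in L$. The elements $e_S$ form a basis of $L$. They are independent because $[S]$ occurs in $e_S$ only. They span because, if $\xi\in L$ and $a_S$ is the coefficient of $[S]$ in $\xi$, then $\xi-\sum_S a_Se_S$ (sum over nonabelian $S$) is an element $\sum_p b_p[C_p]$ of $L$, and $\prod_p p^{b_p}=1$ forces every $b_p=0$. Since the alternating groups $A_n$, $n\ge5$, are simple, $L$ has infinite rank.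

\begin{theorem}\label{thm:B}
For every $k\ge3$ there is a homomorphism $\Theta\colon C\to\mathbb{Z}[\mathcal{S}]$, trivial on every uniform lattice of $A$ that is commensurable with $\Gamma$, with $\Theta(C^+)=\Theta(C)=L$. Hence every subgroup of finite index in $C$ or in $C^+$ has a free abelian quotient of infinite rank. In particular no such subgroup is simple, perfect or finitely generated, and $C^+$ is not virtually simple.
\end{theorem}

The idea is as follows. The ratio of indices is a homomorphism for two reasons only: the index is multiplicative in towers of subgroups, and it is invariant under isomorphisms. In Section~\ref{sec:theta} we attach to a subgroup $K$ of finite index in $H$ an element $\chi(H,K)\in\mathbb{Z}[\mathcal{S}]$ with the same two properties and with $\lambda(\chi(H,K))=[H:K]$. It records the composition factors of the permutation group induced by $H$ on the cosets of $K$, minus those of a point stabilizer. Replacing the index by $\chi$ gives $\Theta$. The work is to show that $\Theta$ is not zero. In Section~\ref{sec:cover} we show that a finite graph $Y$ that covers a finite graph $X$ in two ways produces an element $g\in C^+$, and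 that $\Theta(g)$ compares the two monodromy groups. In Section~\ref{sec:five} a local move, the exchange of two parallel edges, turns one covering into a second one; in degree five it turns a dihedral group into $S_5$, which proves Theorem~\ref{thm:A}. In Section~\ref{sec:image} the same move is used to adjoin a cycle to an arbitrary transitive group, and a theorem of Jordan then gives Theorem~\ref{thm:B}. Section~\ref{sec:more} treats abstract commensurators of free groups and shows that $\Theta$ is universal among invariants of its kind.

\section{Composition factors as a refined index}\label{sec:theta}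

\subsection{The invariant $\chi$}

For a finite group $G$ let $J(G)\in\mathbb{Z}[\mathcal{S}]$ be the sum of the factors of a composition series of $G$, with multiplicity. By the Jordan--H\"older theorem it does not depend on the series. Joining a composition series of a normal subgroup $N$ to the preimage of one of $G/N$ gives
\[
J(G)=J(N)+J(G/N),\qquad\text{and}\qquad \lambda(J(G))=|G| .
\]

Let $K$ be a subgroup of finite index in a group $H$. If $K$ is normal, $J(H/K)$ is the natural refinement of the index. In general a first guess would be $J(P)$, where $P$ is the permutation group induced by $H$ on the cosets of $K$, but this is not additive in towers: for $S_3\ge C_2\ge 1$ the two steps give $J(S_3)+J(C_2)$, while the whole tower gives $J(S_3)$. The excess is the point stabilizer, and we subtract it. Choose a normal subgroup $N$ of finite index in $H$ with $N\le K$, for instance the \emph{core} of $K$, that is, the kernel of the action of $H$ on the cosets of $K$. Put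
\[
\chi(H,K)=J(H/N)-J(K/N).
\]
This does not depend on $N$. If $N'\le N$ is a second choice, then $J(H/N')=J(H/N)+J(N/N')$ and $J(K/N')=J(K/N)+J(N/N')$, so the difference is unchanged; two arbitrary choices are compared through their intersection.

For a transitive permutation group $P$ on a finite set $\Omega$, with point stabilizer $P_\omega$, we write
\[
\chi(P)=\chi(P,P_\omega)=J(P)-J(P_\omega).
\]
The point $\omega$ does not matter, since point stabilizers are conjugate.

\begin{lemma}\label{lem:chi}
Let $K$ have finite index in $H$.
\begin{enumerate}
\item[(i)] If $K'$ has finite index in $K$, then $\chi(H,K')=\chi(H,K)+\chi(K,K')$.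
\item[(ii)] If $\phi$ is an isomorphism defined on $H$, then $\chi(\phi(H),\phi(K))=\chi(H,K)$.
\item[(iii)] $\lambda(\chi(H,K))=[H:K]$.
\item[(iv)] If $P$ is the permutation group induced by $H$ on the cosets $K\backslash H$, then $\chi(H,K)=\chi(P)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For (i), compute all three terms with the core $N$ of $K'$ in $H$; the term $J(K/N)$ cancels. For (ii), use $N$ and $\phi(N)$. For (iii), $|H/N|/|K/N|=[H:K]$. For (iv), let $N$ be the core of $K$; then $P\cong H/N$, and the stabilizer of the coset $K$ corresponds to $K/N$.
\end{proof}

\begin{example}\label{ex:chi}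
Three computations will be used.
\begin{enumerate}
\item[(a)] If $P$ is solvable and transitive of degree $n$, then $\chi(P)=\ell(n)$. Indeed all composition factors of $P$ and of $P_\omega$ are cyclic of prime order, so $J(P)=\ell(|P|)$ and $J(P_\omega)=\ell(|P_\omega|)$, and $|P|=n\,|P_\omega|$. In this case $\chi$ says no more than the index.
\item[(b)] If a finite simple group $S$ acts on itself by left multiplication, the stabilizers are trivial and $\chi(S)=[S]$.
\item[(c)] For the natural actions of degree $n\ge3$ we have $\chi(A_n)=\chi(S_n)$, because the stabilizers are $A_{n-1}$ and $S_{n-1}$, and $J(S_m)=J(A_m)+[C_2]$ for $m\ge2$.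
\end{enumerate}
\end{example}

\subsection{The homomorphism $\Theta$}

Let $\Gamma$ be any group. A \emph{virtual automorphism} of $\Gamma$ is an isomorphism $\phi\colon H\to K$ between subgroups of finite index. If $\psi\colon H_1\to K_1$ is another one, the composite $\psi\phi$ is the virtual automorphism defined on $\phi^{-1}(K\cap H_1)$. Put
\[
\Theta_\Gamma(\phi)=\chi(\Gamma,H)-\chi(\Gamma,K).
\]

\begin{lemma}\label{lem:virt}
If $H'$ has finite index in $H$, then $\Theta_\Gamma(\phi|_{H'})=\Theta_\Gamma(\phi)$. Moreover $\Theta_\Gamma(\psi\phi)=\Theta_\Gamma(\psi)+\Theta_\Gamma(\phi)$.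
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:chi}(i), restricting to $H'$ adds $\chi(H,H')-\chi(\phi(H),\phi(H'))$, which is $0$ by (ii). With $H'=\phi^{-1}(K\cap H_1)$ we have
\[
\Theta_\Gamma(\psi\phi)=\bigl[\chi(\Gamma,H')-\chi(\Gamma,\phi(H'))\bigr]+\bigl[\chi(\Gamma,\phi(H'))-\chi(\Gamma,\psi\phi(H'))\bigr],
\]
and by the first part the brackets are $\Theta_\Gamma(\phi)$ and $\Theta_\Gamma(\psi)$.
\end{proof}

Now let $\Gamma\le A$ and $g\in C(\Gamma)$. The group $\Gamma\cap g\Gamma g^{-1}$ has finite index in $\Gamma$ and in $g\Gamma g^{-1}$; conjugating the second statement by $g^{-1}$ shows that $\Gamma\cap g^{-1}\Gamma g$ has finite index in $\Gamma$. So conjugation by $g$ is a virtual automorphism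
\[
c_g\colon\Gamma\cap g^{-1}\Gamma g\longrightarrow \Gamma\cap g\Gamma g^{-1},
\]
and we define $\Theta_\Gamma(g)=\Theta_\Gamma(c_g)$. By Lemma~\ref{lem:virt},
\begin{equation}\label{eq:theta}
\Theta_\Gamma(g)=\chi(\Gamma,\Delta)-\chi(\Gamma,g\Delta g^{-1})
\end{equation}
for every subgroup $\Delta$ of finite index in $\Gamma$ with $g\Delta g^{-1}\le\Gamma$.

\begin{proposition}\label{prop:theta}
Let $\Gamma\le A$.
\begin{enumerate}
\item[(a)] $\Theta_\Gamma\colon C(\Gamma)\to\mathbb{Z}[\mathcal{S}]$ is a homomorphism.
\item[(b)] If $\Lambda$ is commensurable with $\Gamma$, then $\Lambda\le C(\Lambda)=C(\Gamma)$, $\Theta_\Lambda=\Theta_\Gamma$, and $\Theta_\Gamma(\Lambda)=0$.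
\item[(c)] If $a\in A$, then $C(a\Gamma a^{-1})=aC(\Gamma)a^{-1}$ and $\Theta_{a\Gamma a^{-1}}(aga^{-1})=\Theta_\Gamma(g)$.
\item[(d)] The subgroups $\Theta_\Gamma(C(\Gamma))$ and $\Theta_\Gamma(C(\Gamma)^+)$ of $\mathbb{Z}[\mathcal{S}]$ are the same for all uniform lattices $\Gamma$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The composite $c_gc_h$ is a restriction of $c_{gh}$; apply Lemma~\ref{lem:virt}.

(b) Both commensurators are the stabilizer of the common commensurability class, and $\Lambda$ normalizes itself. To prove $\Theta_\Lambda=\Theta_\Gamma$ it suffices, passing through $\Lambda\cap\Gamma$, to treat the case where $\Lambda$ has finite index in $\Gamma$. Take $\Delta=\Lambda\cap g^{-1}\Lambda g$ in \eqref{eq:theta}. By Lemma~\ref{lem:chi}(i), both terms for $\Gamma$ exceed the terms for $\Lambda$ by $\chi(\Gamma,\Lambda)$, which cancels. Finally, for $g\in\Lambda$ we have $\Theta_\Lambda(g)=\chi(\Lambda,\Lambda)-\chi(\Lambda,\Lambda)=0$.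

(c) Conjugate \eqref{eq:theta} by $a$ and use Lemma~\ref{lem:chi}(ii).

(d) This follows from (b), (c), the fact \eqref{eq:fact} and the normality of $A^+$ in $A$.
\end{proof}

From now on $I$ denotes the subgroup $\Theta_\Gamma(C(\Gamma)^+)$ of $\mathbb{Z}[\mathcal{S}]$, for any uniform lattice $\Gamma$. Part (d) lets us choose a convenient lattice each time we want to exhibit an element of $I$.

\section{Graphs that cover a graph in two ways}\label{sec:cover}

To compute $\Theta(g)$ we need an element $g$ together with a hold on the two subgroups $\Delta$ and $g\Delta g^{-1}$. Covering theory provides both, in terms of finite data.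

\subsection{Coverings}

Graphs may have multiple edges but no loops. A \emph{covering} $p\colon Y\to X$ maps vertices to vertices and edges to edges, respects endpoints, and maps the edges at each vertex $y$ bijectively onto the edges at $p(y)$. An edge path in $X$ starting at $p(y)$ then has a unique lift starting at $y$; in particular $p$ is onto when $X$ is connected. A path is \emph{reduced} if it never traverses an edge and immediately returns along the same edge.

Let $X$ be a finite connected $k$-regular graph. The reduced paths from a fixed vertex form the vertex set of a $k$-regular tree, in which a path is adjacent to its extensions by one edge, and taking endpoints gives a covering $T\to X$. We call any covering $T\to X$ \emph{universal}. It is unique in the following sense.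
\begin{itemize}
\item[(U)] If $\rho,\rho'\colon T\to X$ are coverings and $\rho(v)=\rho'(v')$, there is a unique $a\in A$ with $\rho' a=\rho$ and $av=v'$.
\end{itemize}
Indeed, sending a vertex $u$ of $T$ to the image under $\rho$ of the geodesic from $v$ to $u$ is a bijection onto the set of reduced paths from $\rho(v)$; the same holds for $\rho'$ and $v'$, and $a$ must match the two labelings. Taking $\rho=\rho'$ in (U) shows that the \emph{deck group} $E=\{a\in A:\rho a=\rho\}$ acts simply transitively on each fiber $\rho^{-1}(x)$ over a vertex. Thus $E$ has trivial vertex stabilizers and $|V(X)|$ orbits of vertices, so it is a uniform lattice.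

\begin{lemma}\label{lem:inL}
For every uniform lattice $\Gamma$ we have $\Theta_\Gamma(C(\Gamma))\subseteq L$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:theta}(d) we may take $\Gamma=E$ as above. Since $E$ acts freely on the vertices, a subgroup $\Delta$ of finite index has $[E:\Delta]\,|V(X)|$ orbits of vertices. An element $g$ carries the orbits of $\Delta$ to those of $g\Delta g^{-1}$, so in \eqref{eq:theta} the indices of $\Delta$ and $g\Delta g^{-1}$ agree. By Lemma~\ref{lem:chi}(iii), $\lambda(\Theta_E(g))=1$.
\end{proof}

\subsection{Monodromy}

Let $p\colon Y\to X$ be a covering of finite graphs with $X$ connected, and let $x$ be a vertex of $X$. A closed path $\gamma$ at $x$ defines a permutation $\mu_\gamma$ of the fiber $p^{-1}(x)$, which sends $y$ to the endpoint of the lift of $\gamma$ starting at $y$. These permutations form the \emph{monodromy group} $M(p,x)$. It is transitive if and only if $Y$ is connected: a path in $Y$ between two points of the fiber projects to a closed path at $x$, and conversely every vertex of $Y$ is joined to the fiber by the lift of a path to $x$.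

\begin{lemma}\label{lem:mono}
Let $p\colon Y\to X$ be a covering of finite connected $k$-regular graphs and let $\pi\colon T\to Y$ be a universal covering. Let $\Delta$ and $E$ be the deck groups of $\pi$ and of $\rho=p\pi$. Then $\Delta$ is a subgroup of finite index in $E$, and $\chi(E,\Delta)=\chi(M(p,x))$ for every vertex $x$ of $X$.
\end{lemma}

\begin{proof}
If $\pi d=\pi$ then $\rho d=\rho$, so $\Delta\le E$. Fix $v\in\rho^{-1}(x)$. The map $e\mapsto ev$ is a bijection from $E$ onto $\rho^{-1}(x)=\pi^{-1}(p^{-1}(x))$, and the fibers of $\pi$ are the $\Delta$-orbits. So $\Delta e\mapsto\pi(ev)$ is a bijection $\Delta\backslash E\to p^{-1}(x)$, and the index is finite. Let $\gamma$ be a closed path at $x$, let $\tilde\gamma$ be its lift to $T$ starting at $v$, and let $e_\gamma\in E$ be the element such that $\tilde\gamma$ ends at $e_\gamma v$. Every element $e'$ of $E$ is of this form: project the geodesic from $v$ to $e'v$. For $e\in E$ the path $\pi(e\tilde\gamma)$ is the lift of $\gamma$ to $Y$ that starts at $\pi(ev)$, and it ends at $\pi(ee_\gamma v)$. So the bijection carries right multiplication by $e_\gamma$ to $\mu_\gamma$, and the permutation group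 induced by $E$ on $\Delta\backslash E$ to $M(p,x)$. Apply Lemma~\ref{lem:chi}(iv).
\end{proof}

\begin{proposition}\label{prop:two}
Let $p,p'\colon Y\to X$ be two coverings of finite connected $k$-regular graphs, and let $y$ be a vertex with $p(y)=p'(y)=x$. Then $\chi(M(p,x))-\chi(M(p',x))\in I$.
\end{proposition}

\begin{proof}
Let $\rho\colon T\to X$ and $\pi\colon T\to Y$ be universal coverings with deck groups $E$ and $D$, and choose vertices $v,w$ of $T$ with $\rho(v)=x$ and $\pi(w)=y$. The coverings $p\pi$ and $p'\pi$ send $w$ to $x$, so by (U) there are $a,a'\in A$ with
\[
\rho a=p\pi,\qquad \rho a'=p'\pi,\qquad aw=a'w=v .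
\]
The covering $\pi a^{-1}\colon T\to Y$ has deck group $\Delta=aDa^{-1}$ and satisfies $p\,\pi a^{-1}=\rho$. By Lemma~\ref{lem:mono}, $\Delta$ has finite index in $E$ and $\chi(E,\Delta)=\chi(M(p,x))$. The same argument with $p'$ and $a'$ shows that $\Delta'=a'Da'^{-1}$ has finite index in $E$ and $\chi(E,\Delta')=\chi(M(p',x))$. Let $g=a'a^{-1}$. Then $g\Delta g^{-1}=\Delta'$ has finite index in $E$ and in $gEg^{-1}$, so $g\in C(E)$. Moreover $gv=v$, so $g\in A^+$; this is where $p(y)=p'(y)$ is used. By \eqref{eq:theta}, $\Theta_E(g)=\chi(E,\Delta)-\chi(E,\Delta')$.
\end{proof}

If the degree of the coverings is at most four, both monodromy groups are subgroups of the solvable group $S_4$, and by Example~\ref{ex:chi}(a) the element produced is $0$. Degree five is the first in which something can happen.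

\section{Exchanging parallel edges; an example of degree five}\label{sec:five}

We need graphs that cover $X$ in two ways, with both monodromy groups under control. We build coverings from permutations. Permutations are composed from right to left.

Let $X$ be a finite connected $k$-regular graph with an orientation chosen on each edge, let $\Omega$ be a finite set, and let $\varphi$ assign to each edge $e$ a permutation $\varphi_e$ of $\Omega$, its \emph{voltage}. Let $Y_\varphi$ be the graph with vertex set $\Omega\times V(X)$ and, for each $\omega\in\Omega$ and each edge $e$ from $u$ to $u'$, an edge $(\omega,e)$ joining $(\omega,u)$ to $(\varphi_e(\omega),u')$. The edges at $(\omega,u)$ are $(\omega,e)$ for $e$ leaving $u$ and $(\varphi_e^{-1}(\omega),e)$ for $e$ entering $u$, one for each edge at $u$. So the projection $p_\varphi\colon Y_\varphi\to X$ is a covering. Fix a vertex $x$ and identify the fiber over $x$ with $\Omega$. If a closed path at $x$ traverses $e_1,\dots,e_m$ in this order, with $\varepsilon_i=1$ when $e_i$ is traversed forward and $\varepsilon_i=-1$ otherwise, its monodromy is $\varphi_{e_m}^{\varepsilon_m}\cdots\varphi_{e_1}^{\varepsilon_1}$.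 We write $M_\varphi=M(p_\varphi,x)\le\operatorname{Sym}(\Omega)$.

Suppose that $X$ has two edges $e,e'$ from $u$ to $u'$. An edge of $Y_\varphi$ over $e$ has the right endpoints to be mapped to $e'$ instead. If we relabel a set of edges in this way and want a covering again, then at each vertex the edges over $e$ and $e'$ must be relabeled together or not at all. At the vertices over $u$ this means choosing a subset $B\subseteq\Omega$; at the vertices over $u'$ it means that $\varphi_e(B)=\varphi_{e'}(B)$.

\begin{lemma}[Exchange]\label{lem:switch}
Let $e,e'$ be two edges from $u$ to $u'$ and let $B\subseteq\Omega$ satisfy $\varphi_e(B)=\varphi_{e'}(B)$. Define $\varphi'$ by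
\[
\varphi'_e=\begin{cases}\varphi_{e'}&\text{on }B,\\ \varphi_e&\text{on }\Omega\setminus B,\end{cases}
\qquad
\varphi'_{e'}=\begin{cases}\varphi_{e}&\text{on }B,\\ \varphi_{e'}&\text{on }\Omega\setminus B,\end{cases}
\]
and $\varphi'=\varphi$ on the other edges. If $M_\varphi$ is transitive, then $M_{\varphi'}$ is transitive and $\chi(M_\varphi)-\chi(M_{\varphi'})\in I$.
\end{lemma}

\begin{proof}
Both $\varphi_e$ and $\varphi_{e'}$ map $B$ bijectively onto $B'=\varphi_e(B)$ and $\Omega\setminus B$ onto $\Omega\setminus B'$, so $\varphi'_e$ and $\varphi'_{e'}$ are permutations. Define $\iota\colon Y_\varphi\to Y_{\varphi'}$ as the identity on vertices, by $(\omega,e)\mapsto(\omega,e')$ and $(\omega,e')\mapsto(\omega,e)$ for $\omega\in B$, and by keeping the name of every other edge. For $\omega\in B$, the edge $(\omega,e)$ of $Y_\varphi$ and the edge $(\omega,e')$ of $Y_{\varphi'}$ both join $(\omega,u)$ to $(\varphi_e(\omega),u')$, and the same holds with $e$ and $e'$ interchanged. So $\iota$ is an isomorphism of graphs. Since $M_\varphi$ is transitive, $Y_\varphi$ is connected, hence so is $Y_{\varphi'}$, and $M_{\varphi'}$ is transitive. The coverings $p_\varphi$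 and $p_{\varphi'}\iota$ from $Y_\varphi$ to $X$ agree on vertices and have monodromy groups $M_\varphi$ and $M_{\varphi'}$. Apply Proposition~\ref{prop:two}.
\end{proof}

The smallest base is the \emph{dipole} $X_k$, with two vertices $x,y$ and $k$ edges $e_1,\dots,e_k$ from $x$ to $y$. A covering $Y\to X_k$ amounts to a bipartition of $Y$ together with a coloring of the edges by $1,\dots,k$ in which every vertex meets each color once, and an exchange swaps two colors along some components of the subgraph formed by these two colors. Write $m_i=\varphi_{e_i}$. A closed path at $x$ goes alternately forward and backward, so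
\[
M_\varphi=\langle m_j^{-1}m_i : 1\le i,j\le k\rangle .
\]

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\Omega=\{1,\dots,5\}$ and put on $X_k$ the voltages
\[
m_1=(2\,5)(3\,4),\qquad m_2=(1\,2\,3\,4\,5),\qquad m_3=\dots=m_k=\mathrm{id}.
\]
Since $m_3=\mathrm{id}$, we have $M_\varphi=\langle m_1,m_2\rangle$. Read modulo $5$, $m_1$ is $z\mapsto 2-z$ and $m_2$ is $z\mapsto z+1$, so $M_\varphi$ is the dihedral group of order $10$. It is transitive and solvable, and $\chi(M_\varphi)=[C_5]$ by Example~\ref{ex:chi}(a).

Exchange $e_1$ and $e_3$ on $B=\{2,5\}$, which is allowed because $m_1(B)=B=m_3(B)$. In $Y_\varphi$ this swaps the colors $1$ and $3$ on the $4$-cycle through $(2,x),(2,y),(5,x),(5,y)$. The new voltages are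
\[
m_1'=(3\,4),\qquad m_2'=(1\,2\,3\,4\,5),\qquad m_3'=(2\,5),\qquad m_4'=\dots=m_k'=\mathrm{id}.
\]
The group $M_{\varphi'}$ contains
\[
\tau=m_3'^{-1}m_1'=(2\,5)(3\,4),\qquad \sigma=m_3'^{-1}m_2'=(2\,5)(1\,2\,3\,4\,5)=(1\,5)(2\,3\,4),
\]
hence $\sigma^3=(1\,5)$ and $\sigma^4=(2\,3\,4)$. Conjugating $(1\,5)$ by $\tau$ gives $(1\,2)$, and conjugating $(1\,2)$ by $(2\,3\,4)$ and by its square gives $(1\,3)$ and $(1\,4)$. These four transpositions generate $S_5$, so $M_{\varphi'}=S_5$ with point stabilizer $S_4$. The series $1<A_5<S_5$ gives $J(S_5)=[A_5]+[C_2]$, and $J(S_4)=\ell(24)=3[C_2]+[C_3]$ because $S_4$ is solvable. Thus $\chi(M_{\varphi'})=[A_5]-2[C_2]-[C_3]$, and Lemma~\ref{lem:switch} gives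
\[
\chi(M_\varphi)-\chi(M_{\varphi'})=[C_5]+[C_3]+2[C_2]-[A_5]=-e_{A_5}\in I .
\]

Let $\Gamma$ be the given lattice and let $\theta(g)$ be the coefficient of $[A_5]$ in $\Theta_\Gamma(g)$. Then $\theta\colon C^+\to\mathbb{Z}$ is a homomorphism that takes the value $-1$, so it is surjective. By Proposition~\ref{prop:theta}(b) its kernel contains $\Gamma\cap A^+$, which has index at most two in $\Gamma$ and is therefore a uniform lattice. This lattice is infinite, having finitely many orbits on the infinite set of vertices. So the kernel is a proper nontrivial normal subgroup of $C^+$.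
\end{proof}

The example uses three edges of the dipole. For $k=2$ the tree is a line, $A$ is itself a uniform lattice, and $\Theta=0$ by Proposition~\ref{prop:theta}(b).

\section{The image of $\Theta$}\label{sec:image}

By Lemma~\ref{lem:inL} it remains to show that $e_S\in I$ for every nonabelian finite simple group $S$. We write $\xi\equiv\eta$ when $\xi-\eta\in I$.

\subsection{Adjoining a cycle}

In the example, the exchange split the voltage $m_1=(2\,5)(3\,4)$ into its cycles and placed them on two different edges. We want to do this for an element of an arbitrary transitive group $P$, and the dipole is too small for two reasons. Its monodromy groups are generated by the $k-1$ elements $m_k^{-1}m_i$, while $P$ may need more generators. And for $k=3$ no edge with trivial voltage was left after the exchange, so that the new group had to be identified by hand. Both difficulties disappear on a cyclic chain of dipoles: each link carries one generator, and the connecting edges keep trivial voltage.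

A \emph{cycle of $t$}, for $t\in\operatorname{Sym}(\Omega)$, is a permutation that agrees with $t$ on one orbit of $\langle t\rangle$ and is the identity elsewhere.

\begin{lemma}\label{lem:cycle}
Let $P$ be a transitive permutation group on a finite set $\Omega$, and let $\kappa_1,\dots,\kappa_m$ be cycles of elements of $P$. Then $\chi(P)\equiv\chi(\langle P,\kappa_1,\dots,\kappa_m\rangle)$.
\end{lemma}

\begin{proof}
It suffices to adjoin one cycle, because $\kappa_{i+1}$ is also a cycle of an element of the transitive group $\langle P,\kappa_1,\dots,\kappa_i\rangle$. So let $\kappa$ be the cycle of $t\in P$ on the $\langle t\rangle$-orbit $B$, and choose generators $t_0=t,t_1,\dots,t_r$ of $P$.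

Let $X$ be the graph with vertices $x_i,y_i$ for $i\in\mathbb{Z}/(r+1)$, with $k-1$ edges $e_i^1,\dots,e_i^{k-1}$ from $x_i$ to $y_i$ and one edge $f_i$ from $y_i$ to $x_{i+1}$; see Figure~\ref{fig:neck}. It is connected and $k$-regular, and the edges $e_i^2$ exist because $k\ge3$. Give $e_i^1$ the voltage $t_i$ and all other edges the voltage $\mathrm{id}$, and take $x_0$ as base vertex. Let $\gamma$ be the closed path $e_0^2f_0e_1^2f_1\cdots e_r^2f_r$, and let $\gamma_i$ be obtained from $\gamma$ by replacing $e_i^2$ with $e_i^1$. A monodromy group is contained in the group generated by all voltages, so $M_\varphi\le P$; and the monodromy of $\gamma_i$ is $t_i$, so $M_\varphi=P$.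

Exchange $e_0^1$ and $e_0^2$ on $B$, which is allowed because $t(B)=B$. The new voltage of $e_0^2$ is $t$ on $B$ and the identity elsewhere, so it is $\kappa$. The new voltage of $e_0^1$ is the identity on $B$ and $t$ elsewhere, so it is $t\kappa^{-1}$. All voltages lie in $\langle P,\kappa\rangle$, hence $M_{\varphi'}\le\langle P,\kappa\rangle$. The monodromy of $\gamma$ is now $\kappa$, that of $\gamma_0$ is $t\kappa^{-1}$, and that of $\gamma_i$ is $t_i\kappa$ for $1\le i\le r$. So $M_{\varphi'}$ contains $\kappa$ and then every $t_i$, and $M_{\varphi'}=\langle P,\kappa\rangle$. Apply Lemma~\ref{lem:switch}.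
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6, every node/.style={inner sep=2pt}]
\node[circle,draw] (x0) at (0,0) {$x_0$};
\node[circle,draw] (y0) at (1,0) {$y_0$};
\node[circle,draw] (x1) at (2,0) {$x_1$};
\node[circle,draw] (y1) at (3,0) {$y_1$};
\node[circle,draw] (x2) at (4,0) {$x_2$};
\node[circle,draw] (y2) at (5,0) {$y_2$};
\draw[->] (x0) to[bend left=40] node[above] {$t_0$} (y0);
\draw[->] (x0) to[bend right=40] node[below] {$\mathrm{id}$} (y0);
\draw[->] (x1) to[bend left=40] node[above] {$t_1$} (y1);
\draw[->] (x1) to[bend right=40] node[below] {$\mathrm{id}$} (y1);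
\draw[->] (x2) to[bend left=40] node[above] {$t_2$} (y2);
\draw[->] (x2) to[bend right=40] node[below] {$\mathrm{id}$} (y2);
\draw[->] (y0) -- node[above] {$\mathrm{id}$} (x1);
\draw[->] (y1) -- node[above] {$\mathrm{id}$} (x2);
\draw[->] (y2) .. controls (6,-1.3) and (-1,-1.3) .. node[below] {$\mathrm{id}$} (x0);
\end{tikzpicture}
\caption{A $3$-regular chain of dipoles whose edges carry permutations $t_0,t_1,t_2$ or the identity; the associated covering has monodromy group $\langle t_0,t_1,t_2\rangle$. If $\kappa$ is a cycle of $t_0$, replacing the labels $t_0$ and $\mathrm{id}$ on the two edges from $x_0$ to $y_0$ by $t_0\kappa^{-1}$ and $\kappa$ leaves the covering graph unchanged and enlarges the monodromy group to $\langle t_0,t_1,t_2,\kappa\rangle$.}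
\label{fig:neck}
\end{figure}

\begin{remark}\label{rem:fact}
The fact \eqref{eq:fact} is needed only to pass from an arbitrary uniform lattice to the deck group $F$ of a universal covering of $X_k$. Every base graph $X$ used above covers $X_k$ (for the chain, send $x_i,y_i,e_i^j,f_i$ to $x,y,e_j,e_k$). By Lemma~\ref{lem:mono} the deck group of $T\to X$ then has finite index in the deck group of $T\to X\to X_k$, which is conjugate to $F$ by (U).
\end{remark}

\subsection{Climbing to the symmetric group}

Adjoining cycles makes a group larger without changing $\chi$ modulo $I$. The plan is to start from two transitive groups of the same degree $n$, one solvable and one equal to $S$ in its regular action, and to climb from both to $S_n$ or $A_n$.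

\begin{lemma}\label{lem:Sn}
For $n\ge3$ we have $\chi(A_n)=\chi(S_n)\equiv\ell(n)$.
\end{lemma}

\begin{proof}
The equality is Example~\ref{ex:chi}(c). Let $D_n$ be the group of maps $z\mapsto\pm z+c$ of $\mathbb{Z}/n$. It is transitive, and it is solvable because the translations form a cyclic subgroup of index two. So $\chi(D_n)=\ell(n)$ by Example~\ref{ex:chi}(a). For $a\ne b$ the map $z\mapsto a+b-z$ interchanges $a$ and $b$, so the transposition $(a\,b)$ is one of its cycles. The transpositions generate $S_n$, and Lemma~\ref{lem:cycle} gives $\chi(D_n)\equiv\chi(S_n)$.
\end{proof}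

For $n=5$ this recovers the relation found in the proof of Theorem~\ref{thm:A}. To climb from $S$ we have no such explicit description of the cycles, and we use a classical criterion. Recall that a \emph{block system} of a transitive group $G$ on $\Omega$ is a partition of $\Omega$ that $G$ preserves; its parts, the blocks, are permuted transitively and so have a common size $s$. The group is \emph{primitive} if there is no block system with $1<s<|\Omega|$. Jordan's theorem \cite[Theorem 13.9]{W} states that a primitive group of degree $n$ that contains a cycle of prime length $p\le n-3$ contains $A_n$.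

\begin{lemma}\label{lem:eS}
For every nonabelian finite simple group $S$ we have $e_S\in I$.
\end{lemma}

\begin{proof}
Let $n=|S|$ and let $S$ act on itself by left multiplication, so that $\chi(S)=[S]$ by Example~\ref{ex:chi}(b). Let $p$ be a prime divisor of $n$. By Cauchy's theorem $S$ has elements of order $p$. They form a set invariant under conjugation, so they generate a nontrivial normal subgroup, which is $S$. An element $s$ of order $p$ has the cosets $\langle s\rangle z$ as orbits, so it is a product of $n/p$ disjoint $p$-cycles. Let $G$ be the group generated by all the $p$-cycles that arise in this way. It contains every element of order $p$ of $S$, hence $S$, and Lemma~\ref{lem:cycle} gives $\chi(G)\equiv[S]$.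

The group $G$ is primitive. Suppose that there is a block system with blocks of size $s$, $1<s<n$, and let $\kappa$ be a generating $p$-cycle. If $\kappa$ moves a block, then the orbit of this block under $\langle\kappa\rangle$ consists of $p$ blocks, because $p$ is prime, and $\kappa$ moves each of their $ps>p$ points, which is impossible. So every generator of $G$ fixes every block, which contradicts transitivity since $s<n$.

As $S$ is nonabelian, $n$ is not prime and $n\ge6$, so $p\le n/2\le n-3$. By Jordan's theorem $G$ is $A_n$ or $S_n$. Lemma~\ref{lem:Sn} gives $[S]\equiv\chi(G)\equiv\ell(n)$, that is, $e_S\in I$.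
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\Theta=\Theta_\Gamma$. By Proposition~\ref{prop:theta}(a),(b) it is a homomorphism that is trivial on every subgroup commensurable with $\Gamma$. The elements $e_S$ generate $L$, so Lemmas~\ref{lem:eS} and~\ref{lem:inL} give $L\subseteq\Theta(C^+)\subseteq\Theta(C)\subseteq L$.

Let $H$ have finite index in $C$ or in $C^+$; in both cases it has finite index in $C$, so $\Theta(H)$ has finite index $m$ in $L$. As a subgroup of a free abelian group, $\Theta(H)$ is free abelian, and its rank is infinite because it contains $mL$. A group with such a quotient is neither perfect nor finitely generated. If $H$ were simple, the proper normal subgroup $\ker\Theta|_H$ would be trivial, and $H$ would be isomorphic to $\Theta(H)$, which has the proper nontrivial subgroup $2\Theta(H)$ and is not simple.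
\end{proof}

\section{Abstract commensurators and universality}\label{sec:more}

The \emph{abstract commensurator} $\operatorname{Comm}(\Gamma)$ of a group $\Gamma$ is the group of virtual automorphisms of $\Gamma$ under composition, two of them being identified when they agree on a subgroup of finite index. By Lemma~\ref{lem:virt}, $\Theta_\Gamma$ is a well-defined homomorphism $\operatorname{Comm}(\Gamma)\to\mathbb{Z}[\mathcal{S}]$.

\begin{corollary}\label{cor:comm}
Let $F_r$ be the free group of rank $r\ge2$. The image of $\Theta_{F_r}\colon\operatorname{Comm}(F_r)\to\mathbb{Z}[\mathcal{S}]$ is $L$, and $\operatorname{Comm}(F_r)$ is not virtually simple.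
\end{corollary}

\begin{proof}
By Schreier's formula, a subgroup $H$ of finite index in $F_r$ is free of rank $1+[F_r:H](r-1)$. Since $r\ge2$, isomorphic subgroups of finite index have the same index, so the image lies in $L$ by Lemma~\ref{lem:chi}(iii). Let $k=r+1\ge3$ and let $F$ be the deck group of a universal covering $T\to X_k$. It is isomorphic to the fundamental group of $X_k$, which is free of rank $k-1=r$, the number of edges outside a spanning tree. For $g\in C(F)^+$ the element $\Theta_F(g)$ is by definition the value of $\Theta_F$ on the class of $c_g$ in $\operatorname{Comm}(F)$, so the image contains $\Theta_F(C(F)^+)=L$. The last paragraph of the proof of Theorem~\ref{thm:B} applies to any group with a homomorphism onto $L$.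
\end{proof}

One may ask whether a finer invariant than $\chi$ of the pair formed by a monodromy group and a point stabilizer would give more. It does not, as long as the invariant has the properties that make the construction of Section~\ref{sec:theta} work.

\begin{proposition}\label{prop:univ}
Let $\chi'$ assign to each pair $G_1\le G$ of finite groups an element $\chi'(G,G_1)$ of an abelian group $Q$, invariantly under isomorphism. Suppose that $\chi'(G,G_2)=\chi'(G,G_1)+\chi'(G_1,G_2)$ for $G_2\le G_1\le G$, and that $\chi'(G,G_1)=\chi'(G/N,G_1/N)$ whenever $N$ is normal in $G$ and $N\le G_1$. Then there is a homomorphism $\mu\colon\mathbb{Z}[\mathcal{S}]\to Q$ with $\chi'=\mu\circ\chi$. Consequently, if $\chi'$ is extended to subgroups of finite index in arbitrary groups by $\chi'(H,K)=\chi'(H/N,K/N)$ and $\Theta'$ is defined by \eqref{eq:theta} with $\chi'$ in place of $\chi$, then $\Theta'=\mu\circ\Theta$.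
\end{proposition}

\begin{proof}
Put $J'(G)=\chi'(G,1)$. Additivity with $G_2=1$ gives $\chi'(G,G_1)=J'(G)-J'(G_1)$, and in particular $J'(1)=\chi'(1,1)=0$. For $N$ normal in $G$,
\[
J'(G/N)=\chi'(G/N,N/N)=\chi'(G,N)=J'(G)-J'(N).
\]
Define $\mu$ by $\mu([S])=J'(S)$. Induction on the length of a composition series gives $J'(G)=\mu(J(G))$ for every finite group $G$, hence $\chi'(G,G_1)=\mu(J(G)-J(G_1))=\mu(\chi(G,G_1))$. The extension of $\chi'$ is then $\mu\circ\chi$ as well, and the last assertion follows from \eqref{eq:theta}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{SR}
\emph{Superrigidity for the commensurability group of tree lattices},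
\texttt{https://e-periodica.ch/cntmng?pid=com-001\%3A1994\%3A69\%3A\%3A37}

\bibitem{W}
Wielandt, \emph{Finite Permutation Groups}.

\end{thebibliography}
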